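# Regular $2K_2$-free graphs with more than $2r$ vertices are blow-ups

All graphs are finite and simple. The letter $r$ always denotes a positive integer.

## 1. Regular $2K_2$-free graphs, blow-ups, twins, complements

**Definition 1 ($2K_2$-free).** The graph $2K_2$ has four vertices and two edges with no common endpoint. A graph $G$ is $2K_2$-free if it has no induced subgraph isomorphic to $2K_2$. In other words, for any two disjoint edges $ab$, $cd$ of $G$, at least one of the pairs $ac,ad,bc,bd$ is an edge.

*Example.* The cycle $C_5$ is $2K_2$-free, since four of its vertices always induce a path. The cycle $C_n$ with $n\ge 6$ is not: with consecutive vertices $x_1,x_2,\dots$, the edges $x_1x_2$ and $x_4x_5$ induce a $2K_2$.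

**Definition 2 ($\mathbf G_r$-graphs and the excess).** A $\mathbf G_r$-graph is an $r$-regular $2K_2$-free graph. If it has $v$ vertices, put $s=v-2r$ and call $s$ its excess. We study only the case $v>2r$, that is, $s\ge1$.

*Example.* $K_{r,r}$ is a $\mathbf G_r$-graph with $v=2r$ and excess $0$, so it lies just outside our range. $C_5$ is a $\mathbf G_2$-graph with excess $1$.

**Definition 3 (blow-up).** For a graph $G_0$ and $p\ge1$, the blow-up $G_0[p]$ is obtained by replacing each vertex of $G_0$ by $p$ independent vertices and each edge by a complete bipartite graph.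

*Example.* $C_5[2]$ has $10$ vertices, is $4$-regular, and has excess $2$.

If $G_0$ is a $\mathbf G_r$-graph on $v$ vertices, then $G_0[p]$ is a $\mathbf G_{pr}$-graph on $pv$ vertices. Regularity is clear. Suppose edges $ab$ and $cd$ induce a $2K_2$ in $G_0[p]$. If $a$ and $c$ came from the same vertex of $G_0$, then $a$ would be adjacent to $d$, because $c$ is; the same argument applies to the pairs $ad,bc,bd$. So $a,b,c,d$ come from four different vertices of $G_0$, and these induce a $2K_2$ in $G_0$, a contradiction.

**Definition 4 (twins).** Two vertices of $G$ are twins if they have the same neighborhood in $G$. This is an equivalence relation; $[x]$ denotes the twin class of $x$.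

*Example.* In $C_4$ there are two twin classes of size $2$. In $C_5[p]$ there are five twin classes of size $p$.

Twins are nonadjacent, since $x$ is not in its own neighborhood. If $y$ is a neighbor of $x$ and $y'$ is a twin of $y$, then $x$ lies in the neighborhood of $y$, hence in that of $y'$. So every neighborhood is a union of twin classes, and between two twin classes there are either all edges or none.

**Definition 5 (the complement and closed neighborhoods).** Let $F$ be the complement of $G$, let $N(x)$ be the set of neighbors of $x$ in $F$, and let $N[x]=N(x)\cup\{x\}$.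

*Example.* The complement of $2K_2$ is $C_4$. The complement of $C_5$ is again $C_5$, and there $|N[x]|=3$.

Three translations will be used all the time.

* $G$ is $2K_2$-free exactly when $F$ has no induced $C_4$.
* $N[x]$ is the complement of the $G$-neighborhood of $x$. So if $G$ is $r$-regular with $v=2r+s$, then $|N[x]|=v-r=r+s$ for all $x$.
* Two vertices are twins of $G$ exactly when $N[x]=N[y]$.

Moreover, $F$ has no induced $C_4$ exactly when, for every two distinct nonadjacent vertices $x,y$ of $F$, the set $N[x]\cap N[y]$ is a clique of $F$. Indeed neither $x$ nor $y$ lies in this set, so two nonadjacent members $a,b$ of it give the induced cycle $x\,a\,y\,b$. Conversely, an induced $C_4$ has two opposite vertices with two nonadjacent common neighbors.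

## 2. The ratios $2+1/(2k)$

The problem comes from "Large Regular Graphs with No Induced $2K_2$" (http://people.math.gatech.edu/%7Etrotter/papers/81.pdf). The following is recorded as known: a $\mathbf G_r$-graph has at most $5r/2$ vertices, and for every $k\ge1$ there are $\mathbf G_{2k}$-graphs on $4k+1$ vertices. Blowing up keeps the ratio $v/r$, so every ratio $2+1/(2k)$ with $k\ge 1$ occurs. Are there other ratios above $2$?

**Conjecture 1.** If $G$ is a $\mathbf G_r$-graph on $v$ vertices with $v>2r$, then $r$ is even and $v/r$ is a rational number of the form $2+1/(2k)$ for some positive integer $k$.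

Let us try small degrees.

* $r=1$: a $1$-regular graph with more than two vertices has two disjoint edges with nothing between them. There is no such graph.
* $r=2$: the graph is a union of cycles with $v\ge5$. Two cycles would give a $2K_2$, and so would one cycle of length at least $6$. Only $C_5$ remains, with ratio $5/2$.
* $r=3$: $rv$ is even, so $v$ is even, so $v\ge8$. This exceeds $5r/2=7.5$.
* $r=4$: $v\in\{9,10\}$. The ratios $9/4$ and $5/2$ are both allowed, and both occur: $C_5[2]$ gives the second, and a graph on nine vertices in Section 3 gives the first.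
* $r=5$: $v\in\{11,12\}$. Parity excludes $11$. The value $v=12$, with $s=2$, passes both tests, and the conjecture says that it does not occur.
* $r=6$: $v\in\{13,14,15\}$. The ratios $13/6$ and $15/6$ are allowed. The value $v=14$ has ratio $7/3=2+1/3$ and excess $2$, and the conjecture forbids it.

So the cases to explain begin with $(r,v)=(5,12)$ and $(6,14)$, both of excess $2$. A $\mathbf G_6$-graph on $14$ vertices that was a $2$-fold blow-up would come from a $3$-regular graph on $7$ vertices, and parity forbids that; a $5$-regular graph is not a $2$-fold blow-up at all, since then its degree would be even. This suggests that the excess controls a blow-up structure. It does.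

**Theorem A.** Let $G$ be a $\mathbf G_r$-graph on $v=2r+s$ vertices, $s\ge1$. Then $s$ divides the size of every twin class of $G$. Consequently $r=2ks$ for some integer $k\ge1$, so $r$ is even and $v/r=2+\frac1{2k}$.

In particular, Conjecture 1 is true.

**Theorem B.**

1. Every $\mathbf G_r$-graph $G$ on $v=2r+s>2r$ vertices is $G_0[s]$ for a $\mathbf G_{2k}$-graph $G_0$ on $4k+1$ vertices, $r=2ks$, and $G_0$ is unique up to isomorphism. Conversely every such $G_0[s]$ is a $\mathbf G_{2ks}$-graph with $v-2r=s$.
2. For $v>2r$, a $\mathbf G_r$-graph on $v$ vertices exists if and only if $(v-2r)\mid r$ and $r/(v-2r)$ is even.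
3. The smallest twin class has size exactly $v-2r$.
4. $v\le 5r/2$, with equality if and only if $G=C_5[r/2]$. If $v<5r/2$ then $v\le 9r/4$.
5. $G_0$ is not determined by $k$: for each $m\ge3$ and $2k=m(m-1)$ there are at least two non-isomorphic $\mathbf G_{2k}$-graphs on $4k+1$ vertices.

## 3. Excess one, and twin classes of unequal size

If $s=1$ the conjecture is the handshake lemma: $v=2r+1$ is odd and $rv$ is even, so $r$ is even and $v/r=2+1/r$. The next lemma reduces everything to this case, once the divisibility in Theorem A is known.

**Lemma 1 (compression).** Let $G$ be a $\mathbf G_r$-graph on $v=2r+s$ vertices, $s\ge1$, and suppose that $s$ divides the size of every twin class of $G$. Then $G=G_0[s]$ for a $\mathbf G_{2k}$-graph $G_0$ on $4k+1$ vertices with $k\ge1$, and $r=2ks$, $v=(4k+1)s$.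

*Proof.* From each twin class $X$ keep exactly $|X|/s$ vertices, and let $G_0$ be the induced subgraph of $G$ on the kept vertices. Split each class $X$ into $|X|/s$ groups of size $s$, one for each kept vertex. Adjacency between two vertices of $G$ depends only on their classes, so $G=G_0[s]$.

As an induced subgraph, $G_0$ is $2K_2$-free. Each neighborhood in $G$ is a union of twin classes with $r$ vertices in total, so the corresponding neighborhood in $G_0$ has $r'=r/s$ vertices. This is an integer, and $r'\ge1$ because $r\ge1$. Also $G_0$ has $v'=v/s=2r'+1$ vertices. Now $v'$ is odd, and $r'v'$ is twice the number of edges of $G_0$, so $r'$ is even. Write $r'=2k$ with $k\ge 1$. Then $r=2ks$ and $v'=4k+1$. $\square$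

The first thing to hope for is that all twin classes have size exactly $s$. To test this, here are two families with $s=1$, described by their complements.

**Lemma 2 (a cyclic family).** Let $k\ge1$, and let $F_1$ be the graph on $\mathbb Z_{4k+1}$ with $i\sim j$ if and only if the cyclic distance of $i$ and $j$ is between $1$ and $k$. The complement of $F_1$ is a $\mathbf G_{2k}$-graph on $4k+1$ vertices without twins, that is, all of its twin classes have size $1$.

*Proof.* Closed neighborhoods have $2k+1$ elements, so the complement has degree $4k+1-(2k+1)=2k$. By rotation and reflection, every nonadjacent pair can be brought to the form $0,x$ with $k<x\le 2k$. Here $N[0]=\{-k,\dots,k\}$ and $N[x]=\{x-k,\dots,x+k\}$. Since $x+k\le3k<3k+1\equiv-k$, there is no wrap-around, and the common part is $\{x-k,\dots,k\}$. Its elements differ by at most $2k-x<k$, so it is a clique, and $F_1$ has no induced $C_4$. The closed neighborhoods are the $4k+1$ translates of a cyclic interval of length $2k+1<4k+1$, so they are pairwise distinct. $\square$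

For $k=2$ this gives the graph with $r=4$, $v=9$ promised in Section 2.

**Lemma 3 (a family with large twin classes).** Let $m\ge3$ and $2k=m(m-1)$. Let $F_2$ have vertex set $Q\cup\{u_1,\dots,u_m\}\cup W_1\cup\dots\cup W_m$ (disjoint) with $|Q|=(m-1)^2$ and $|W_i|=m-1$. Let $Q$ be a clique, let $W=\bigcup_i W_i$ be a clique, let each $u_i$ be adjacent to all of $Q\cup W_i$, and let there be no other edges. The complement of $F_2$ is a $\mathbf G_{2k}$-graph on $4k+1$ vertices, and $Q$ is one of its twin classes.

*Proof.* The closed neighborhoods have sizes
$$|N[q]|=(m-1)^2+m,\qquad |N[u_i]|=1+(m-1)^2+(m-1),\qquad |N[w]|=m(m-1)+1$$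
for $q\in Q$ and $w\in W$. All three equal $m^2-m+1=2k+1$. The number of vertices is $(m-1)^2+m+m(m-1)=2m(m-1)+1=4k+1$, so the complement has degree $2k$. The common neighbors of the nonadjacent pairs are as follows: for $u_i,u_j$ the set $Q$; for $q\in Q$ and $w\in W_i$ the set $\{u_i\}$; for $u_i$ and $w\in W_j$ with $j\ne i$ the set $W_i$. All are cliques, so $F_2$ has no induced $C_4$. The vertices of $Q$ all have closed neighborhood $Q\cup\{u_1,\dots,u_m\}$. No other vertex has this closed neighborhood: it contains neither any $w\in W$ nor any element of $W_i\subseteq N[u_i]$. $\square$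

For $m=3$ we get $v=13$, $r=6$, $s=1$, with twin classes $Q$ of size $4$, three classes $\{u_i\}$ of size $1$ and three classes $W_i$ of size $2$. The hope that all classes have size $s$ is false. What can survive is divisibility, and the proof must allow large classes.

## 4. Counting common neighbors in the complement

From now on let $G$ be a $\mathbf G_r$-graph on $v=2r+s$ vertices, $s\ge1$, with complement $F$. The words "adjacent", "clique", "independent" and the symbols $\sim$, $N(\cdot)$, $N[\cdot]$ refer to $F$ unless another graph is named. Twin classes are those of $G$. Recall that $|N[x]|=r+s$ for all $x$. Since all these sets have the same size,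
$$N[x]\subseteq N[y]\ \Rightarrow\ [x]=[y].\tag{1}$$
If $x\ne y$ and $x\not\sim y$, then
$$N[x]\cap N[y]\ \text{is a clique},\tag{2}$$
by Section 1. For any $x,y$,
$$N[x]\cap N[y]\neq\emptyset,\tag{3}$$
because $2(r+s)>2r+s=v$.

**Counting with two vertices.** Where could $s$ enter the size of a twin class? Take $u\not\sim u'$, $u\neq u'$. Inclusion–exclusion gives
$$|N[u]\cap N[u']|=2(r+s)-|N[u]\cup N[u']|=s+\bigl|V\setminus(N[u]\cup N[u'])\bigr|.\tag{4}$$
Both the set on the left and the set on the right are unions of twin classes. If the left set happens to be a single class $[q]$, then $|[q]|$ equals $s$ plus a sum of sizes of other classes, and those classes are smaller than $[q]$ because $s\ge1$. Divisibility would follow by induction on class size.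

The difficulty is that the left set need not be one class. In $F_1$ with $k=2$, on $\mathbb Z_9$, the pair $0,3$ has common neighbors $\{1,2\}$, which are two classes; equation (4) reads $2=1+|\{6\}|$. The pair $0,4$ has the single common neighbor $2$, and works. So the task is this: given $q$, find vertices that single out $[q]$. We allow more than two of them, and generalize (4).

**The neighborhood of a vertex.** Fix a vertex $q$ and put
$$A=N[q]\setminus[q],\qquad U=V\setminus N[q],\qquad H=G[A].$$
So $|N[q]|=r+s$ and $|U|=r\ge1$. Every member of $[q]$ has closed neighborhood $N[q]$, so it is adjacent to all of $A$ and to nothing in $U$. Note that $H$ is the induced subgraph of $G$, the complement of $F[A]$.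

*$A$ is nonempty.* Take $y\in U$. By (3) there is a vertex in $N[y]\cap N[q]$. It is not $y$, so it is adjacent to $y$, so it is not in $[q]$. Hence it lies in $A$.

*$H$ is $2K_2$-free, has no isolated vertex, and is connected.* The first claim holds since $H$ is induced in $G$. If $a\in A$, then $[a]\ne[q]$, so by (1) there is $b\in N[q]\setminus N[a]$. As $a$ is adjacent to all of $[q]$, we have $b\in A$, and $ab$ is an edge of $H$. Two components of $H$ would each contain an edge, and these two edges would induce a $2K_2$.

For a nonempty $K\subseteq A$ put $D(K)=\bigcap_{u\in K}N[u]$. If $K$ contains two distinct nonadjacent vertices, then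
$$[q]\subseteq D(K)\subseteq N[q].\tag{5}$$
The first inclusion holds because $[q]$ is adjacent to all of $A$. For the second, let $u\not\sim u'$ be in $K$. Then $D(K)\subseteq N[u]\cap N[u']$, which is a clique by (2) and contains $q$, so it lies in $N[q]$.

**Definition 6 (good vertex).** The vertex $q$ is good if there is a set $K\subseteq A$ with $|K|\ge2$ that is independent in $F$ (equivalently, a clique of $H$) and satisfies $D(K)=[q]$.

*Example.* In $F=C_5$ each $q$ has $A=\{u_1,u_2\}$, its two nonadjacent neighbors, and $K=A$ gives $D(K)=\{q\}=[q]$. In $F_2$ from Lemma 3, let $q\in Q$. Then $A=\{u_1,\dots,u_m\}$, and any $K\subseteq A$ with at least two elements has $D(K)=Q=[q]$.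

**Lemma 4 (size formula).** Let $q$ be good with $K=\{u_1,\dots,u_n\}$, $n\ge2$, and let $j(g)=|\{i:g\in N[u_i]\}|$. Then
$$|[q]|=s+\sum_{g\in U}\bigl(1-j(g)\bigr)+\sum_{g\in A}\bigl(n-1-j(g)\bigr),\tag{6}$$
and all summands are nonnegative integers.

*Proof.* Count the pairs $(g,i)$ with $g\in N[u_i]$ in two ways:
$$\sum_{g\in V}j(g)=n(r+s)=n\,|N[q]|.$$
Splitting $V=N[q]\cup U$ gives $\sum_{g\in N[q]}(j(g)-n)=-\sum_{g\in U}j(g)$. Now add $|N[q]|=r+s=|U|+s$ to both sides:
$$\sum_{g\in N[q]}\bigl(j(g)-n+1\bigr)=s+\sum_{g\in U}\bigl(1-j(g)\bigr).$$
Since $[q]\subseteq D(K)$, we have $j=n$ on $[q]$, so each of these vertices contributes $1$ to the left side. Hence the left side equals $|[q]|-\sum_{g\in A}(n-1-j(g))$, and (6) follows.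

For the signs: if $g\in A$ had $j(g)=n$, then $g\in D(K)=[q]$, which is disjoint from $A$. So $j\le n-1$ on $A$. If $g\in U$ had $j(g)\ge2$, then $g\in N[u_i]\cap N[u_l]$ for some $i\ne l$; by (5) applied to $\{u_i,u_l\}$ this set lies in $N[q]$, a contradiction. So $j\le1$ on $U$. $\square$

*Check.* In $F_2$ take $q\in Q$ and $K=\{u_1,u_2\}$. Here $s=1$ and $U=W$. On $W_1\cup W_2$ we have $j=1$, and the other $(m-2)(m-1)$ vertices of $W$ contribute $1$ each. In $A$ the vertices $u_1,u_2$ contribute $0$ and $u_3,\dots,u_m$ contribute $1$ each. The right side of (6) is $1+(m-2)(m-1)+(m-2)=(m-1)^2=|Q|$.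

**Lemma 5.** If every vertex of $G$ is good, then $s$ divides the size of every twin class, and the smallest twin class has size $s$.

*Proof.* Fix $q$ and a set $K$ as in Definition 6. The sets $[q]$, $A$ and $U$ are unions of twin classes. Whether $g\in N[u_i]$ depends only on $N[g]$, hence only on the class of $g$. So (6) takes the form
$$|[q]|=s+\sum_{X\ne[q]}c_X|X|,$$
where $X$ runs over the other twin classes and the $c_X$ are nonnegative integers. If $c_X\ge1$, then $|X|\le|[q]|-s<|[q]|$. By induction on the size of the class, $s$ divides $|X|$ for all such $X$, hence $s$ divides $|[q]|$. If $[q]$ is a smallest class, then no $c_X$ is positive, and $|[q]|=s$. $\square$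

It remains to prove that every vertex is good. Since $H$ contains a triangle, or is bipartite, or is triangle-free and not bipartite, there are three cases.

## 5. Cliques in $H$ with few common non-neighbors

In terms of $H$, goodness says the following. For a clique $K$ of $H$ with at least two vertices, a vertex of $K$ is not in $D(K)$, because it is nonadjacent in $F$ to the other vertices of $K$. So, by (5), $D(K)\setminus[q]$ is exactly the set of vertices of $A\setminus K$ that are $H$-nonadjacent to every vertex of $K$. We look for a clique of $H$ with no such common non-neighbor.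

**Lemma 6.** If $H$ contains a triangle, then $q$ is good.

*Proof.* Among the cliques $K$ of $H$ with $|K|\ge3$ choose one with $D(K)$ inclusion-minimal. Suppose that there is $g\in D(K)\setminus[q]$.

**Step 1: an exchange.** The aim is to trade one vertex of $K$ so as to lose $g$. By the remark above, $g\in A\setminus K$ and $g$ is $H$-nonadjacent to all of $K$. As $H$ has no isolated vertex, $g$ has an $H$-neighbor $a$, and $a\notin K$.

* If $a$ is $H$-adjacent to all of $K$, then $K\cup\{a\}$ is a larger clique of $H$, and $D(K\cup\{a\})\subsetneq D(K)$ since $g\notin N[a]$. This contradicts minimality.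
* If $a$ is $H$-nonadjacent to two distinct $k,k'\in K$, then the edges $kk'$ and $ga$ induce a $2K_2$ in $H$, a contradiction.

So $a$ is $H$-nonadjacent to exactly one $k_0\in K$. Hence $K_1=(K\setminus\{k_0\})\cup\{a\}$ is a clique of $H$ with $|K_1|=|K|$, and $g\notin D(K_1)$.

**Step 2: the price of the exchange.** The aim is to find a vertex that the exchange gained. If $D(K_1)\subseteq D(K)$, the inclusion would be proper because of $g$, against minimality. So there is $g_1\in D(K_1)\setminus D(K)$. Since $[q]\subseteq D(K)$, we have $g_1\in D(K_1)\setminus[q]$. Hence $g_1\in A\setminus K_1$ and $g_1$ is $H$-nonadjacent to all of $K_1$. It lies in $N[k]$ for each $k\in K\setminus\{k_0\}$, but not in $D(K)$. So $g_1\notin N[k_0]$, which means that $g_1$ is $H$-adjacent to $k_0$.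

**Step 3: contradiction.** The aim is to exhibit a $2K_2$. The vertices $g_1,k_0,g,a$ are distinct: $k_0\in K$ while $g,a\notin K$, and $g_1$ differs from $g$ and $a$ because $g_1$ is $H$-adjacent to $k_0$ and they are not. Consider the $H$-edges $g_1k_0$ and $ga$. The pairs $k_0g$, $k_0a$, $g_1a$ are not $H$-edges. As $H$ is $2K_2$-free, $g_1g$ is an $H$-edge. Since $|K|\ge3$, there are distinct $k,k'\in K\setminus\{k_0\}$. Both are $H$-nonadjacent to $g$, because $g\in D(K)$, and to $g_1$, because $g_1\in D(K_1)$. So $kk'$ and $gg_1$ induce a $2K_2$ in $H$, a contradiction. Hence $D(K)=[q]$. $\square$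

**Lemma 7.** If $H$ is bipartite, then $q$ is good.

*Proof.* Let $X,Y$ be the parts of $H$. Both are nonempty, since $H$ has a vertex and no isolated vertex. The aim is to find an edge $xy$ that dominates $H$. The $H$-neighborhoods of the vertices of $X$ form a chain: if $y\in N_H(x)\setminus N_H(x')$ and $y'\in N_H(x')\setminus N_H(x)$, then $xy$ and $x'y'$ would induce a $2K_2$. Let $x\in X$ have the largest neighborhood. It contains all the others, and no vertex of $Y$ is isolated, so $N_H(x)=Y$. In the same way some $y\in Y$ has $N_H(y)=X$. Then $K=\{x,y\}$ is an edge of $H$, and every vertex of $A=X\cup Y$ is $H$-adjacent to $x$ or to $y$. So $D(K)$ contains no vertex of $A$, and $D(K)=[q]$ by (5). $\square$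

**Where the exchange stops.** Run the proof of Lemma 6 with $|K|=2$ in a triangle-free $H$, taking $K=\{k_0,k\}$ an edge with $D(K)$ minimal among edges. Everything works until the last step, which needs two vertices in $K\setminus\{k_0\}$. What one has at that point is the cycle $k_0\,k\,a\,g\,g_1$ in $H$, and all its chords $k_0a,\,k_0g,\,kg,\,kg_1,\,ag_1$ are non-edges. So one gets an induced $5$-cycle, and no contradiction.

No argument inside $H$ alone can repair this. The graph $C_5$ is connected, $2K_2$-free and has no isolated vertex. Its only cliques with at least two vertices are the edges, and the edge $x_1x_2$ of the cycle $x_1\dots x_5$ has the common non-neighbor $x_4$. If $H$ were $C_5$, then $q$ would not be good. So this case must be excluded by looking at how $A$ is attached to $U$.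

## 6. Excluding blown-up pentagons

**Lemma 8.** $H$ cannot be both triangle-free and non-bipartite.

*Proof.* Suppose it is both.

**Step 1: the structure of $H$.** The aim is to show that $H$ is a $5$-cycle whose vertices are replaced by independent sets. A shortest odd cycle of $H$ is induced, and its length is at least $5$ as there are no triangles. An induced cycle of length at least $7$ contains an induced $2K_2$. So $H$ has an induced $5$-cycle $x_1x_2x_3x_4x_5$, with indices modulo $5$.

Let $g\in A$ be off the cycle. Its $H$-neighbors on the cycle form an independent set, as $H$ is triangle-free, so there are at most two of them.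

* *There is at least one.* Otherwise let $h$ be an $H$-neighbor of $g$; it is off the cycle. For each cycle edge $x_ix_{i+1}$, the edges $gh$ and $x_ix_{i+1}$ do not induce a $2K_2$, and $g$ has no neighbor on the cycle, so $h$ is adjacent to $x_i$ or $x_{i+1}$. A set meeting all five edges of a $5$-cycle has at least three elements, but $h$ has at most two neighbors on the cycle.
* *There is not exactly one.* If it were $x_1$, say, then $gx_1$ and $x_3x_4$ would induce a $2K_2$.

So the $H$-neighbors of $g$ on the cycle are $x_{i-1}$ and $x_{i+1}$ for exactly one $i$. Let $X_i$ consist of $x_i$ and all such $g$. Then $A$ is the disjoint union of $X_1,\dots,X_5$, and each member of $X_i$ has exactly the neighbors $x_{i-1},x_{i+1}$ on the cycle.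

* $X_i$ is $H$-independent, and there are no $H$-edges between $X_i$ and $X_{i+2}$: such an edge would form a triangle with $x_{i+1}$.
* $X_i$ is $H$-complete to $X_{i+1}$. Suppose $g\in X_i$ and $g'\in X_{i+1}$ are $H$-nonadjacent. The edges $gx_{i-1}$ and $g'x_{i+2}$ induce a $2K_2$: $g$ is not adjacent to $x_{i+2}$, $g'$ is not adjacent to $x_{i-1}$, and $x_{i-1}x_{i+2}$ is not an edge of the induced $5$-cycle. This is a contradiction.

Now pass to $F$. Put $T_i=X_{2i}$ (indices modulo $5$) and $\tau_i=|T_i|\ge1$. Since $T_{i\pm1}=X_{2i\pm2}$ and $T_{i\pm2}=X_{2i\pm4}=X_{2i\mp1}$, we have in $F$: each $T_i$ is a clique, $T_i$ is complete to $T_{i\pm1}$, and $T_i$ is anticomplete to $T_{i\pm2}$ (no edges between them).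

**Step 2: degrees between $A$ and $U$.** The aim is to turn regularity into two equations. For $t\in T_i$, the sets $N[t]$ and $N[q]$ have equal size, so
$$|N(t)\cap U|=|N[q]\setminus N[t]|=\tau_{i+2}+\tau_{i+3}.\tag{7}$$
For $y\in U$ put $K_y=N(y)\cap N[q]$ and $R_y=U\setminus N[y]$. No vertex of $[q]$ is adjacent to $y$, so $K_y\subseteq A$, and $K_y=N[y]\cap N[q]$ is a clique by (2). From $r+s=|N[y]|=|K_y|+(r-|R_y|)$ we get
$$|K_y|=s+|R_y|.\tag{8}$$
So $K_y\ne\emptyset$, and the more vertices of $U$ a vertex $y$ misses, the larger $K_y$ must be.

**Step 3: sorting $U$.** The aim is to find many non-adjacent pairs inside $U$. A clique in $A$ cannot meet two sets $T_i,T_{i\pm2}$. So for each $y\in U$ the clique $K_y$ meets either exactly one set $T_i$, and we write $y\in S_i$, or exactly two, $T_i$ and $T_{i+1}$, and we write $y\in E_i$. Put $\sigma_i=|S_i|$ and $\varepsilon_i=|E_i|$. The ten sets $S_i,E_i$ partition $U$.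

Suppose $y,y'\in U$ are distinct, $k\in K_y\setminus K_{y'}$, $k'\in K_{y'}\setminus K_y$ and $k\sim k'$. Then $y\not\sim y'$, since otherwise $y\,k\,k'\,y'$ would be an induced $C_4$. We choose $k,k'$ in consecutive sets $T_j,T_{j+1}$ and find that the following pairs are anticomplete in $F$:

* $E_i$ and $E_{i+2}$, with $k\in T_{i+1}$, $k'\in T_{i+2}$;
* $E_i$ and $S_{i+2}$, with $k\in T_{i+1}$, $k'\in T_{i+2}$;
* $E_i$ and $S_{i-1}$, with $k\in T_i$, $k'\in T_{i-1}$;
* $S_i$ and $S_{i+1}$, with $k\in T_i$, $k'\in T_{i+1}$.

In each line $k$ lies in a set $T_j$ that $K_{y'}$ does not meet, and $k'$ in one that $K_y$ does not meet, as required.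

**Step 4: inequalities.** The aim is to insert this into (7) and (8). If $y\in E_i$, then $|K_y|\le\tau_i+\tau_{i+1}$, and $R_y$ contains $E_{i+2}$, $E_{i-2}=E_{i+3}$, $S_{i+2}$ and $S_{i-1}=S_{i+4}$. By (8),
$$E_i\ne\emptyset\ \Rightarrow\ \tau_i+\tau_{i+1}\ge s+\varepsilon_{i+2}+\varepsilon_{i+3}+\sigma_{i+2}+\sigma_{i+4}.\tag{9}$$
If $y\in S_i$, then $|K_y|\le\tau_i$, and $R_y$ contains $S_{i+1}$, $S_{i-1}$, $E_{i-2}$ (second line of the list) and $E_{i+1}$ (third line). So
$$S_i\ne\emptyset\ \Rightarrow\ \tau_i\ge s+\sigma_{i+1}+\sigma_{i-1}+\varepsilon_{i+1}+\varepsilon_{i-2}.\tag{10}$$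
If $t\in T_i$, then $N(t)\cap U\subseteq E_{i-1}\cup E_i\cup S_i$, since only these vertices $y$ have a $K_y$ that meets $T_i$. By (7), for all $i$,
$$\tau_{i+2}+\tau_{i+3}\le\varepsilon_{i-1}+\varepsilon_i+\sigma_i.\tag{11}$$
With $i+3$ in place of $i$, (11) reads $\tau_i+\tau_{i+1}\le\varepsilon_{i+2}+\varepsilon_{i+3}+\sigma_{i+3}$. Comparing with (9), the $\varepsilon$-terms cancel:
$$E_i\ne\emptyset\ \Rightarrow\ \sigma_{i+3}\ge s+\sigma_{i+2}+\sigma_{i+4}.\tag{12}$$
If $E_i$ and $E_{i+1}$ were both nonempty, (12) for $i$ would give $\sigma_{i+3}>\sigma_{i+4}$, and (12) for $i+1$ would give $\sigma_{i+4}>\sigma_{i+3}$. So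
$$\text{for no } i \text{ are } E_i \text{ and } E_{i+1} \text{ both nonempty}.\tag{13}$$

**Step 5: all $E_i$ are empty.** The aim is a contradiction by summing. By (11), $\sigma_i\ge\tau_{i+2}+\tau_{i+3}>0$ for all $i$. So (10) applies for all $i$, and summing gives
$$\sum_i\tau_i\ge5s+2\sum_i\sigma_i\ge5s+4\sum_i\tau_i,$$
which is impossible.

**Step 6: some $E_i$ is nonempty.** The aim is to play (10) against (11). By rotation let $E_1\ne\emptyset$. By (13), $E_2=E_5=\emptyset$, and $E_3,E_4$ are not both nonempty. The relabeling $T_i\mapsto T_{3-i}$ exchanges $T_1\leftrightarrow T_2$ and $T_3\leftrightarrow T_5$ and fixes $T_4$. It preserves the cyclic structure, and it sends $E_i$ to $E_{2-i}$; so it fixes $E_1$, swaps $E_2$ with $E_5$, and swaps $E_3$ with $E_4$. Hence we may assume $E_3=\emptyset$.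

By (12) with $i=1$, $\sigma_4\ge s+\sigma_3+\sigma_5>\sigma_5$. By (11) with $i=3$, $\tau_5+\tau_1\le\varepsilon_2+\varepsilon_3+\sigma_3=\sigma_3$, so $S_3\ne\emptyset$. Now (10) with $i=3$ gives
$$\tau_3\ge s+\sigma_4+\sigma_2+\varepsilon_4+\varepsilon_1>\sigma_5+\varepsilon_4.$$
But (11) with $i=5$ gives $\tau_2+\tau_3\le\varepsilon_4+\varepsilon_5+\sigma_5=\varepsilon_4+\sigma_5$, a contradiction. $\square$

## 7. Divisibility, and the structure of all examples

**Proof of Theorem A.** Let $q$ be any vertex. By Lemma 8, the graph $H$ built from $q$ contains a triangle or is bipartite. By Lemma 6 or Lemma 7, $q$ is good. So every vertex is good, and by Lemma 5 the number $s$ divides the size of every twin class. Lemma 1 then gives $r=2ks$ and $v=(4k+1)s$ with $k\ge1$. So $r$ is even and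
$$\frac vr=\frac{4k+1}{2k}=2+\frac1{2k}.\qquad\square$$

**Proof of Theorem B, part 1.** Theorem A and Lemma 1 give $G=G_0[s]$ with $G_0$ as claimed. For uniqueness, let $G\cong G_0[s]$ be any such representation. Two vertices of $G_0[s]$ are twins exactly when the vertices of $G_0$ that they come from are equal or twins. So each twin class of $G$ is the $s$-fold blow-up of a twin class of $G_0$. Hence $G_0$ is obtained from the quotient of $G$ by its twin classes by giving each class $X$ exactly $|X|/s$ vertices, and this determines $G_0$ up to isomorphism. Conversely, if $G_0$ is a $\mathbf G_{2k}$-graph on $4k+1$ vertices, then $G_0[s]$ is a $\mathbf G_{2ks}$-graph by Section 1, and $v-2r=s(4k+1)-4ks=s$. $\square$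

**Part 2.** If a $\mathbf G_r$-graph on $v>2r$ vertices exists, Theorem A gives $r=2ks$ with $s=v-2r$, so $s\mid r$ and $r/s=2k$ is even. Conversely, let $s=v-2r\ge1$ and $r=2ks$; then $k\ge1$. Take a $\mathbf G_{2k}$-graph $G_0$ on $4k+1$ vertices, for instance the one from Lemma 2. By part 1, $G_0[s]$ is a $\mathbf G_r$-graph on $(4k+1)s=2r+s=v$ vertices. $\square$

**Part 3.** Every vertex is good, so this is the second statement of Lemma 5. $\square$

**Part 4.** We have $v/r=2+\frac1{2k}\le\frac52$, with equality if and only if $k=1$. In that case $G_0$ is $2$-regular on $5$ vertices. It is a disjoint union of cycles of length at least $3$, so $G_0=C_5$, and $G=C_5[s]$ with $s=r/2$. Conversely, $C_5[r/2]$ has $5r/2$ vertices. If $v<5r/2$, then $k\ge2$ and $v/r\le2+\frac14=\frac94$. $\square$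

**Part 5.** Let $m\ge3$ and $2k=m(m-1)$. The complements of $F_1$ (Lemma 2) and $F_2$ (Lemma 3) are both $\mathbf G_{2k}$-graphs on $4k+1$ vertices. The first has no twins. The second has the twin class $Q$ with $(m-1)^2\ge4$ vertices. So they are not isomorphic. $\square$
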